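# Factors of sparse polynomials whose exponents lie near the diagonal

## 1. Sums of cubes over $\mathbb F_3$

Over the field $\mathbb F_3$ take
$$f=x^3+y^3+z^3=(x+y+z)^3 .$$
It has three monomials. Its factor
$$g=(x+y+z)^2=x^2+y^2+z^2+2xy+2yz+2xz$$
has six, since $2\ne0$ in $\mathbb F_3$. So a factor can have more monomials than the polynomial it divides.

Let us look at the exponents. Those of $f$ are $(3,0,0),(0,3,0),(0,0,3)$, the corners of a triangle that contains $\binom52=10$ points with nonnegative integer coordinates. Multiply $g$ by $x$, a monomial of the cofactor $x+y+z$. The exponents become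
$$(3,0,0),\ (1,2,0),\ (1,0,2),\ (2,1,0),\ (1,1,1),\ (2,0,1),$$
all of them inside the triangle of $f$. The monomials of $g$, suitably shifted, are integer points of the polytope spanned by the monomials of $f$. This will be a theorem below, and it is the only property of factors that we shall use.

In $n$ variables, $x_1^3+\dots+x_n^3=(x_1+\dots+x_n)^3$ has $n$ monomials and its factor $(x_1+\dots+x_n)^2$ has $n+\binom n2=n(n+1)/2$: the growth is quadratic. In these exponent vectors all coordinates but one are equal. Here is another kind of example, over any field:
$$\prod_{i=1}^m(x_i^3-1)\quad\text{is divisible by}\quad\prod_{i=1}^m(1+x_i+x_i^2).$$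
For $m=2$ the counts are $4$ and $9$. In general they are $2^m$ and $3^m$, and now up to $m$ coordinates of an exponent vector are nonzero.

In both families the number of monomials of the factor is polynomially bounded in that of $f$, with an exponent that depends on the degree in each variable. How far does this persist when the exponent vectors of $f$ are nearly constant, but are allowed a number of exceptional coordinates that grows with $n$?

## 2. Entropy and the statement of the bound

Throughout, $\mathbb F$ is a field, $f\in\mathbb F[x_1,\dots,x_n]$ is nonzero, and $\mathbf 1=(1,\dots,1)$.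

**Definition (sparsity, degree, polytope).** The polynomial $f$ is *$s$-sparse* if it has at most $s$ monomials. It has *individual degree $d$* if every variable occurs in $f$ with degree at most $d$. Its *Newton polytope* is the convex hull in $\mathbb R^n$ of the exponent vectors of its monomials. Its *factor-sparsity* is the maximum number of monomials of a factor of $f$ in $\mathbb F[x_1,\dots,x_n]$.

**Definition (entropy).** The *entropy* of $a\in\{0,1,\dots,d\}^n$ is the number of coordinates that differ from the most frequent value, that is, $n-\max_v|\{j:a_j=v\}|$. A nonzero polynomial is a *$\delta$-entropy polynomial* if every vertex of its Newton polytope has entropy at most $\delta$.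

For instance $(5,5,5)$ has entropy $0$, $(0,0,3)$ has entropy $1$, and $(1,2,3)$ has entropy $2$. Only vertices are restricted: $x_1^3+\dots+x_n^3$ is a $1$-entropy polynomial, since its vertices are $3$ times the unit vectors.

The paper "Symmetry in polytopes: Deterministic poly-time factorization of certain sparse polynomials with bounded individual degree" (https://www.cse.iitk.ac.in/users/nitin/papers/symmetricSparse.pdf) is the source of the problem. The bound from which we start is the following: there is an absolute constant $c$ such that for $n\ge2$, $d,\delta\ge1$, every factor of a $\delta$-entropy polynomial of individual degree $d$ in $n$ variables has at most $(nd)^{c\,d\delta}$ monomials. This is efficient for constant $\delta$. For $\delta=\log_2n$ it puts $\log n$ into the exponent. The question is whether for $s$-sparse, $(\log n)$-entropy polynomials one can have a bound $(snd)^{\mathrm{poly}(d)}$. Precisely: is there an absolute constant $C$ such that, over every field, for all $n\ge2$ and $s,d\ge1$, every factor of every nonzero $s$-sparse $f$ of individual degree $d$ whose Newton-polytope vertices have entropy at most $\log_2 n$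 has at most $(snd)^{Cd^C}$ monomials?

The answer is yes, with an exponent linear in $d$.

**Theorem 1.** Let $\mathbb F$ be any field, $n,d\ge1$, and let $0\ne f\in\mathbb F[x_1,\dots,x_n]$ have individual degree $d$. Let its Newton polytope $P$ have at most $s$ vertices (for example, $f$ is $s$-sparse), all of entropy at most $\delta$, where $\delta\ge0$ is an integer. Then for every $\eta\in(0,\frac12]$, every factor of $f$ has at most
$$(d+1)\Big(\frac{e^4}{\eta}\Big)^{d\delta}s^{\,d/(1-\eta)}$$
monomials. In particular it has at most $(d+1)\,s^{2d}\,2^{7d\delta}$ monomials.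

The second bound is the first with $\eta=\frac12$, because $2e^4<110<2^7$.

**Corollary 2.** If $n\ge2$, $f$ is $s$-sparse of individual degree $d$, and all vertices of its Newton polytope have entropy at most $\log_2n$, then every factor of $f$ has at most $s^{2d}n^{8d}\le(snd)^{8d}$ monomials.

*Proof from Theorem 1.* Entropy is an integer, so we may take $\delta=\lfloor\log_2n\rfloor$. Then $2^{7d\delta}\le n^{7d}$, and $d+1\le2^d\le n^d$. Multiply. $\square$

Since $8d\le8d^8$, the constant $C=8$ works in the question.

## 3. Newton polytopes of factors

This section replaces polynomials by polytopes. We use the textbook fact that the vertices of a polytope are exactly the points at which some linear functional is uniquely maximized. A vertex of a Newton polytope is always the exponent of a monomial that is present.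

**Lemma 3.** Let $f=gh\neq0$, with Newton polytopes $P,Q,R$ of $f,g,h$. Then $P=Q+R$, and $Q$ has at most as many vertices as $P$.

*Proof.* **Step 1: $P=Q+R$.** Every monomial of $gh$ has an exponent of the form (exponent of $g$) + (exponent of $h$), so $P\subseteq Q+R$. For the converse let $u$ be a vertex of the polytope $Q+R$, and let $\ell$ be a functional uniquely maximized over $Q+R$ at $u$. Write $u=q+r$ with $q\in Q$, $r\in R$. Then $\ell(q)=\max_Q\ell$ and $\ell(r)=\max_R\ell$. If $\tilde q\in Q$ also maximizes $\ell$ over $Q$, then $\tilde q+r$ maximizes $\ell$ over $Q+R$, so $\tilde q+r=u$ and $\tilde q=q$. Similarly $r$ is the unique maximizer on $R$. Hence $q,r$ are vertices, and $u=q+r$ is the only representation of $u$. The coefficient of $gh$ at exponent $u$ is therefore a product of two nonzero elements of a field, so it is nonzero, and $u\in P$. As $P$ is convex and contains all vertices of $Q+R$, it contains $Q+R$.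

**Step 2: an injection from the vertices of $Q$ to those of $P$.** Let $q$ be a vertex of $Q$. The functionals uniquely maximized over $Q$ at $q$ are those with $\ell(q)>\ell(q')$ for every other vertex $q'$ of $Q$. They form a nonempty open set. The functionals with more than one maximizer on $P$ lie in the finite union of hyperplanes $\{\ell:\ell(p)=\ell(p')\}$ over pairs of distinct vertices of $P$, and this union has empty interior. So we may choose $\ell$ in the open set with a unique maximizer $p(q)$ on $P$, and $p(q)$ is a vertex of $P$. By Step 1 we have $\max_P\ell=\max_Q\ell+\max_R\ell$. So if $p(q)=q'+r'$ with $q'\in Q$, $r'\in R$, then $\ell(q')=\max_Q\ell$, and so $q'=q$. Thus $p(q)$ determines $q$, and $q\mapsto p(q)$ is injective. $\square$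

Next we measure distance from the diagonal. For $x\in\mathbb R^n$ put
$$|x|_*=\min_{c\in\mathbb R}\sum_{i=1}^n|x_i-c| .$$
The minimum is attained at any median of the coordinates. Indeed, order them as $x_{(1)}\le\dots\le x_{(n)}$ and pair $x_{(i)}$ with $x_{(n+1-i)}$. Each pair contributes at least $x_{(n+1-i)}-x_{(i)}$, with equality when $c$ lies between the two. A median lies between the members of every pair, and for odd $n$ it equals the unpaired middle entry. Also $|\lambda x|_*=|\lambda|\,|x|_*$, and $|x+y|_*\le|x|_*+|y|_*$ (use $c+c'$, with $c,c'$ optimal for $x,y$). So $|\cdot|_*$ is a seminorm; in particular it is convex. Example: $|(3,0,0)|_*=3$, $|(1,2,3)|_*=2$, $|(5,5,5)|_*=0$.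

**Proposition 4.** Let $Q\subseteq[0,d]^n$ be a polytope with integer vertices $v_1,\dots,v_{s'}$, $s'\le s$, and with $|x|_*\le M$ for all $x\in Q$, where $M\ge0$ is an integer. Then for $\eta\in(0,\frac12]$,
$$|Q\cap\mathbb Z^n|\le(d+1)\Big(\frac{e^4}\eta\Big)^Ms^{\,d/(1-\eta)} .$$

*Proof of Theorem 1 from Proposition 4.* Let $f=gh$, and let $r_0\in\mathbb Z^n$ be the exponent of some monomial of $h$. Put $Q'=Q+r_0$. By Lemma 3, $Q'\subseteq Q+R=P\subseteq[0,d]^n$. The polytope $Q'$ has integer vertices, at most $s$ of them. The exponents of $g$, shifted by $r_0$, are distinct integer points of $Q'$. If $a$ is a vertex of $P$ with most frequent value $v$, then at most $\delta$ coordinates differ from $v$, each by at most $d$, so $|a|_*\le\sum_i|a_i-v|\le d\delta$. By convexity $|x|_*\le d\delta$ on $P$, hence on $Q'$. Apply Proposition 4 to $Q'$ with $M=d\delta$. $\square$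

So everything comes down to counting integer points. We must prove Proposition 4.

## 4. Multilinear polynomials, the diagonal itself, and why $s$ must appear

Two extreme cases can be settled at once.

*The case $d=1$.* If $Q\subseteq[0,1]^n$, then an integer point of $Q$ is a vertex of the cube. It is not a proper convex combination of other points of the cube, so it is a vertex of $Q$. Hence $|Q\cap\mathbb Z^n|\le s$, and by Section 3 every factor of an $s$-sparse multilinear polynomial has at most $s$ monomials, whatever the entropy.

*The case $\delta=0$.* All vertices of $P$ are multiples of $\mathbf 1$, so $P$ is a point or a segment on the diagonal, and $Q'$ has at most $d+1$ integer points. If $P$ is a point, then $f$ is a monomial and so are all its factors. Otherwise $s\ge2$, and $d+1\le2^d\le s^d$. Either way a factor has at most $s^d$ monomials. An example: with $y=x_1\cdots x_n$, the polynomial $y^d-1$ has two monomials and its factor $1+y+\dots+y^{d-1}$ has $d$.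

Could a bound in $n$ and $d$ alone be good enough? No. Let $k=\lfloor\log_2n\rfloor$ with $n\ge2k$, and let $f$ be the sum of all products of $k$ distinct variables. It has individual degree $1$. Its exponents are the $0/1$ vectors with $k$ ones, and their entropy is $k$. It is a factor of itself, and it has $\binom nk\ge(n/k)^k$ monomials, which exceeds every fixed power of $n$ when $n$ is large. In this example $s$ is just as large. So the sparsity has to enter the count.

## 5. Deviations from the diagonal

We begin the proof of Proposition 4.

**Step 1: coordinates for an integer point.** The purpose is to write $x$ as a multiple of $\mathbf 1$ plus a short integer vector. For $x\in Q\cap\mathbb Z^n$ let $c(x)\in\{0,\dots,d\}$ be the lower median of its coordinates (the $\lceil n/2\rceil$-th smallest), and let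
$$e(x)=x-c(x)\mathbf 1\in\mathbb Z^n .$$
Then
$$\|e(x)\|_1=|x|_*\le M,\qquad|e_i(x)|\le d, \tag{1}$$
and the pair $(c(x),e(x))$ determines $x$. There are at most $d+1$ values of $c(x)$. If $M=0$, then $e(x)=0$ and there are at most $d+1$ points, as claimed. From now on $M\ge1$.

The first thing to try is to count all integer vectors of $\ell_1$-norm at most $M$. Each is reached from $0$ in $M$ steps, every step being $0$ or plus or minus a unit vector, so there are at most $(2n+1)^M$ of them. With $M=d\delta$ this gives $(d+1)(2n+1)^{d\delta}$, a bound of the same shape as the one recalled in Section 2. At $\delta=\log_2n$ the exponent contains $\log n$. The cost comes from the *locations* of the nonzero entries, which were allowed to be anywhere in $[n]$. Given the support, the values are cheap, as we shall see in Step 4. The count has not used the vertices of $Q$ at all, and Section 4 shows that it must.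

**Step 2: few variables (Case A, $n\le(1+\frac1\eta)M$).** Here locations are not expensive, and the crude count, done a little more carefully, suffices. Every $e$ with $\|e\|_1\le M$ has $\eta^{\|e\|_1-M}\ge1$, so the number of such $e\in\mathbb Z^n$ is at most
$$\eta^{-M}\sum_{e\in\mathbb Z^n}\eta^{\|e\|_1}=\eta^{-M}\Big(1+2\sum_{k\ge1}\eta^k\Big)^n=\eta^{-M}\Big(\frac{1+\eta}{1-\eta}\Big)^n .$$
Since $\eta\le\frac12$,
$$\ln\frac{1+\eta}{1-\eta}=2\Big(\eta+\frac{\eta^3}3+\frac{\eta^5}5+\cdots\Big)\le\frac{2\eta}{1-\eta^2}\le\frac83\,\eta ,$$
and $n\le\frac{1+\eta}\eta M\le\frac3{2\eta}M$. So the logarithm of the last factor is at most $\frac83\eta\cdot\frac3{2\eta}M=4M$, and there are at most $(e^4/\eta)^M$ vectors $e$. Multiplying by the $d+1$ choices of $c(x)$ gives the claim, as $s\ge1$.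

**Step 3: many variables (Case B, $n>(1+\frac1\eta)M$); the vertices see the support.** The aim is to show that every coordinate where $x$ deviates from its median is a coordinate where the vertices deviate too, on average. Let $x\in Q\cap\mathbb Z^n$ and $S=\operatorname{supp}e(x)$. By (1), $|S|\le M$, because nonzero integers have absolute value at least $1$. Write $x=\sum_t\lambda_tv_t$ as a convex combination of the vertices. The vertices are integer points of $Q$, so (1) holds for them as well. Put $\varepsilon=c(x)-\sum_t\lambda_tc(v_t)$. Comparing $i$-th coordinates,
$$e_i(x)+\varepsilon=\sum_t\lambda_te_i(v_t)\qquad(1\le i\le n). \tag{2}$$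
For $i\notin S$ the left side is $\varepsilon$. Summing absolute values over $i\notin S$,
$$(n-|S|)\,|\varepsilon|\le\sum_t\lambda_t\|e(v_t)\|_1\le M .$$
Since $n-|S|\ge n-M>M/\eta$, we get $|\varepsilon|<\eta$. For $i\in S$ we have $|e_i(x)|\ge1$, so (2) gives
$$\sum_t\lambda_t|e_i(v_t)|\ge1-\eta\qquad(i\in S). \tag{3}$$

The number $\varepsilon$ is the drift between the median of an average and the average of the medians. It can be large when there are few variables. For $n=d=2$ and the vertices $(2,0),(0,2)$, both lower medians are $0$, while the midpoint $(1,1)$ has median $1$, so $\varepsilon=1$. This is why Case A was split off.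

Now normalize. Let
$$w_t(i)=\frac{|e_i(v_t)|}d\in[0,1],\qquad\sum_iw_t(i)\le\mu:=\frac Md,\qquad\alpha:=\frac{1-\eta}d . \tag{4}$$
Then (3) says that $\sum_t\lambda_tw_t(i)\ge\alpha$ for every $i\in S$. There are at most $s$ weight functions, each of small total mass, and some mixture of them covers $S$ to depth $\alpha$. How many sets $S$ can be covered in this way?

## 6. Greedy covers lose a factor $\log M$ in the exponent

Averaging suggests a greedy encoding of $S$. For any $S'\subseteq S$,
$$\sum_t\lambda_t\,|S'\cap\operatorname{supp}w_t|\ge\sum_{i\in S'}\sum_t\lambda_tw_t(i)\ge\alpha|S'| ,$$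
so some $t$ has $|S'\cap\operatorname{supp}w_t|\ge\alpha|S'|$. Start with $S'=S$, record $t$ and the set $S'\cap\operatorname{supp}w_t$, delete that set from $S'$, and repeat. After $k$ rounds at most $(1-\alpha)^kM\le e^{-\alpha k}M$ elements are left, so $k=\lfloor(\ln M)/\alpha\rfloor+1$ rounds recover $S$. By (1) each $\operatorname{supp}w_t$ has at most $M$ elements, so one round has at most $s\,2^M$ outcomes, and the number of supports is at most
$$(s\,2^M)^{\lfloor(\ln M)/\alpha\rfloor+1} .$$

With $\eta=\frac12$ and $M=d\lfloor\log_2n\rfloor$ we have $(\ln M)/\alpha=2d\ln M$. For fixed $d$ and $s=n$, the exponent of $n$ in this bound grows like $\log\log n$. This is much better than $\log n$, but it is not of the required form.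

The loss can be located exactly. Every round pays the full price $\ln(s2^M)$ for a new vertex, but late rounds recover only the few remaining elements. The number of rounds carries a $\ln M$ because we insist that progress be measured by the *number* of elements recovered. But the elements of $S$ need not be equally informative: some may be almost forced by the others. Suppose that we weight each element by its information content. If all elements of $S$ together carry $\ln N$ units of information, then (3) yields a *single* $t$ whose weight function captures $\alpha\ln N$ of them. If, on the other hand, one function of total mass $\mu$ can capture only about $\mu$ units in a suitable average sense, then choosing the best of $s$ functions gives about $\ln s+\mu$ units at most. This would yield $\alpha\ln N\le\ln s+\mu$, with no logarithm of $M$. The next lemma makes this rigorous.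

## 7. A covering lemma by weighing information

**Lemma 5.** Let $w_1,\dots,w_s:[n]\to[0,1]$ satisfy $\sum_iw_t(i)\le\mu$ for all $t$. Let $\alpha\in(0,1]$, $m\ge1$, and let $\mathcal S$ be a family of $m$-element subsets of $[n]$ such that for each $S\in\mathcal S$ there is a probability vector $(\lambda_t)$ with $\sum_t\lambda_tw_t(i)\ge\alpha$ for all $i\in S$. Then
$$|\mathcal S|\le e^m\,(s\,e^\mu)^{1/\alpha} .$$

Two checks before the proof. If $\alpha=1$, then any $t$ with $\lambda_t>0$ has $w_t=1$ on $S$, so $S$ is contained in a set $\{w_t=1\}$ of at most $\mu$ elements, and there are at most $s\,2^\mu$ such $S$; this agrees with the lemma. If $s=n$, $w_t$ is the indicator function of $\{t\}$ and $\mu=1$, then every $m$-set with $1\le m\le n$ satisfies the hypothesis with $\alpha=1/m$ (take $\lambda$ uniform on $S$). The family has $\binom nm\ge(n/m)^m$ members, and the lemma gives $e^m(ne)^m$. As $n\to\infty$ with $m$ fixed, this shows that the power $1/\alpha$ of $s$ is really needed.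

*Proof.* We may assume $\mathcal S\ne\emptyset$.

**Step (i): make the sets into tuples over disjoint classes.** The chain rule of probability needs an ordering of the elements of $S$, and we want different positions to use disjoint parts of $[n]$. Color $[n]$ uniformly at random with $m$ colors. A fixed $S\in\mathcal S$ is rainbow (all colors distinct) with probability $m!/m^m\ge e^{-m}$, since $e^m\ge m^m/m!$. So the expected number of rainbow members is at least $e^{-m}|\mathcal S|$. Fix a coloring, with classes $C_1,\dots,C_m$, whose set $\mathcal S'\subseteq\mathcal S$ of rainbow members has size $N\ge e^{-m}|\mathcal S|$; then $N\ge1$. Identify $S\in\mathcal S'$ with the tuple $x=(x_1,\dots,x_m)$, where $\{x_j\}=S\cap C_j$.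

**Step (ii): information of each element.** Let $X=(X_1,\dots,X_m)$ be uniform on $\mathcal S'$. For $x\in\mathcal S'$ put
$$p_j(x)=\Pr[X_j=x_j\mid X_1=x_1,\dots,X_{j-1}=x_{j-1}]>0,\qquad\prod_{j=1}^mp_j(x)=\Pr[X=x]=\frac1N . \tag{5}$$
The element $x_j$ carries the information $\ln\frac1{p_j(x)}\ge0$, and the total is $\ln N$. The part seen by $w_t$ is
$$H_t(x)=\sum_{j=1}^mw_t(x_j)\ln\frac1{p_j(x)} .$$

**Step (iii): some $w_t$ sees a share $\alpha$.** Let $x\in\mathcal S'$, with its vector $\lambda$. The numbers $\ln\frac1{p_j(x)}$ are nonnegative, so
$$\sum_t\lambda_tH_t(x)=\sum_j\Big(\sum_t\lambda_tw_t(x_j)\Big)\ln\frac1{p_j(x)}\ge\alpha\sum_j\ln\frac1{p_j(x)}=\alpha\ln N .$$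
An average over $t$ is at least $\alpha\ln N$, so some $t$, depending on $x$, has $H_t(x)\ge\alpha\ln N$. Hence $\sum_te^{H_t(x)}\ge N^\alpha$ for every $x\in\mathcal S'$, and taking expectations,
$$\sum_{t=1}^s\mathbb E\,e^{H_t(X)}\ge N^\alpha . \tag{6}$$

**Step (iv): no $w_t$ sees much.** We show $\mathbb E\,e^{H_t(X)}\le e^\mu$ for each fixed $t$. Write
$$e^{H_t(X)}=F_1F_2\cdots F_m,\qquad F_j=p_j(X)^{-w_t(X_j)} ,$$
where $F_j$ depends only on $X_1,\dots,X_j$. Condition on $X_1,\dots,X_{j-1}$, and for $y\in C_j$ let $p(y)$ be the conditional probability that $X_j=y$. Then
$$\mathbb E[F_j\mid X_1,\dots,X_{j-1}]=\sum_{y:\,p(y)>0}p(y)\,p(y)^{-w_t(y)}=\sum_{y:\,p(y)>0}p(y)^{1-w_t(y)} .$$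
By the weighted inequality of arithmetic and geometric means, $p^{1-w}1^w\le(1-w)p+w\le p+w$. With $w_t(C_j)=\sum_{y\in C_j}w_t(y)$, we get
$$\mathbb E[F_j\mid X_1,\dots,X_{j-1}]\le\sum_{y:\,p(y)>0}\big(p(y)+w_t(y)\big)\le1+w_t(C_j)\le e^{w_t(C_j)} .$$
This bound does not depend on the conditioning. Since $F_1\cdots F_{j-1}$ is a nonnegative function of $X_1,\dots,X_{j-1}$,
$$\mathbb E[F_1\cdots F_j]=\mathbb E\big[F_1\cdots F_{j-1}\,\mathbb E[F_j\mid X_1,\dots,X_{j-1}]\big]\le e^{w_t(C_j)}\,\mathbb E[F_1\cdots F_{j-1}] .$$
Apply this for $j=m,m-1,\dots,1$:
$$\mathbb E\,e^{H_t(X)}\le\prod_{j=1}^me^{w_t(C_j)}=e^{\sum_{i\in[n]}w_t(i)}\le e^\mu . \tag{7}$$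

**Step (v): combine.** By (6) and (7), $N^\alpha\le s\,e^\mu$. Hence $|\mathcal S|\le e^mN\le e^m(s\,e^\mu)^{1/\alpha}$. $\square$

Note what the coloring buys. The classes are disjoint, so in (7) the mass of $w_t$ is charged once. Had we merely listed each $S$ in some order, every position would range over all of $[n]$, and the same computation would give $e^{m\mu}$ in place of $e^\mu$. With $m$ up to $M$ and $\mu=M/d$ that is useless for our purpose. The price of the coloring is the harmless factor $e^m$.

It is instructive to run the argument on the second check. If $\mathcal S$ consists of all $m$-sets, then $\mathcal S'=C_1\times\dots\times C_m$ for a coloring with nonempty classes, the $X_j$ are independent and uniform, and $p_j=1/|C_j|$. For $t\in C_j$, $H_t(X)$ equals $\ln|C_j|$ with probability $1/|C_j|$ and $0$ otherwise, so $\mathbb E\,e^{H_t(X)}=1+\big(1-\frac1{|C_j|}\big)=2-\frac1{|C_j|}\le e$, in agreement with (7).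

## 8. From supports to lattice points

We finish the proof of Proposition 4 in Case B, where $M\ge1$ and $n>(1+\frac1\eta)M$.

**Step 4: count supports, then values.** For $0\le m\le M$ let $\mathcal S_m$ be the family of all supports of size $m$ of vectors $e(x)$, $x\in Q\cap\mathbb Z^n$. Let $m\ge1$. By Step 3, $\mathcal S_m$ satisfies the hypotheses of Lemma 5 with the $s'\le s$ weight functions and the parameters in (4): $\alpha=(1-\eta)/d\in(0,1]$ and $\mu=M/d$. Since $\mu/\alpha=M/(1-\eta)\le2M$,
$$|\mathcal S_m|\le e^m\,s^{d/(1-\eta)}\,e^{M/(1-\eta)}\le e^m\,e^{2M}s^{d/(1-\eta)} .$$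
For $m=0$ this holds too, because $\mathcal S_0$ contains at most the empty set.

Given $S$ with $|S|=m$, an integer vector with support exactly $S$ and $\ell_1$-norm at most $M$ is specified by $m$ signs and by $m$ positive integers with sum at most $M$. Such integers correspond, through their partial sums, to $m$-element subsets of $\{1,\dots,M\}$. So there are $2^m\binom Mm$ such vectors. Together with the $d+1$ possible values of $c(x)$, this yields
$$|Q\cap\mathbb Z^n|\le(d+1)\,e^{2M}s^{d/(1-\eta)}\sum_{m=0}^M\binom Mm(2e)^m=(d+1)\big(e^2(1+2e)\big)^Ms^{d/(1-\eta)} .$$
Since $1+2e<6.5<7.3<e^2$, the right side is at most $(d+1)e^{4M}s^{d/(1-\eta)}$, and since $\eta\le1$ this is at most $(d+1)(e^4/\eta)^Ms^{d/(1-\eta)}$. $\square$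

This proves Proposition 4, hence Theorem 1 and Corollary 2.

## 9. The admissible range of entropy, and lower bounds on the exponent

*A wider range.* Let $n\ge2$ and let $k\ge0$ be real. If $f$ is $s$-sparse of individual degree $d$ and all vertices of $P$ have entropy at most $d^k\log_2(snd)$, then every factor has at most $(snd)^{10d^{k+1}}$ monomials. Indeed, take $\delta=\lfloor d^k\log_2(snd)\rfloor$ in Theorem 1. Since $d+1\le2^d\le(snd)^d$ and $2^{7d\delta}\le(snd)^{7d^{k+1}}$,
$$(d+1)s^{2d}2^{7d\delta}\le(snd)^{d+2d+7d^{k+1}}\le(snd)^{10d^{k+1}} .$$
So a bound $(snd)^{\mathrm{poly}(d)}$ holds for all $\delta\le\mathrm{poly}(d)\log(snd)$. The proof uses only the number of vertices of $P$, not the number of monomials of $f$.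

*The exponent must be linear in $d$.* We return to the opening example. Let $p$ be prime, $\operatorname{char}\mathbb F=p$, $n\ge2$, and
$$f=x_1^p+\dots+x_n^p=(x_1+\dots+x_n)^p,\qquad g=(x_1+\dots+x_n)^{p-1} .$$
Then $f$ is $n$-sparse of individual degree $p$, and its vertices have entropy at most $1\le\log_2 n$. The coefficients of $g$ are $(p-1)!/\prod_ia_i!$ with $\sum_i a_i=p-1$. They are nonzero modulo $p$, since $p\nmid(p-1)!$. So every monomial of degree $p-1$ occurs, and their number is
$$\binom{n+p-2}{p-1}\ge\Big(\frac n{p-1}\Big)^{p-1} .$$
Let $n\to\infty$ with $p$ fixed. If a bound $(snd)^{E(d)}$ holds over all fields in the setting of Corollary 2, then, as $snd=n^2p$ here, $E(p)\ge(p-1)/2$. Together with the upper bound $8d$, this shows that the linear order of the exponent is optimal.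

*The leading constant in the exponent of $s$.* Suppose that a bound $s^{A(d)}B(d)^\delta$ holds over all fields. With $s=n$ and $\delta=1$ the same example forces $A(p)\ge p-1$. For general $d\ge2$ let $p$ be the largest prime with $p\le d$. The same $f$ also has individual degree $d$ in our sense, so $A(d)\ge p-1$, and by the prime number theorem $A(d)\ge(1-o(1))d$. Conversely, for fixed $\eta'>0$ choose $\eta=\min\big(\frac12,\frac{\eta'}{1+\eta'}\big)$, so that $\frac1{1-\eta}\le1+\eta'$. For $\delta\ge1$, Theorem 1 gives such a bound with $A(d)=(1+\eta')d$ and $B(d)=(d+1)(e^4/\eta)^d$. For $\delta=0$ the bound $s^d$ of Section 4 suffices. So the leading constant $1$ is optimal.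

*A lower bound over every field.* The second family of Section 1 does not need positive characteristic. Let $d\ge2$, $n\ge2$, $m=\lfloor\log_2n\rfloor$ and
$$f=\prod_{i\le m}(x_i^d-1),\qquad g=\prod_{i\le m}(1+x_i+\dots+x_i^{d-1}) .$$
Then $f$ is $2^m$-sparse with $2^m\le n$. Its exponents have at most $m$ nonzero coordinates, so their entropy is at most $m\le\log_2n$. The factor $g$ has $d^m$ monomials, and $m\ge\frac12\log_2n$, so $d^m\ge n^{(\log_2d)/2}$. Since $snd\le n^2d$ for $s=2^m$, letting $n\to\infty$ shows that over every field the exponent must grow at least like $\log d$. The true growth in characteristic $0$ is not determined here.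

## 10. Lattice points of polytopes built from subspaces of $\mathbb F_2^m$

The proof bounds all lattice points of a summand of $P$. For bounds of this type a factor exponential in $\delta$ cannot be dropped, even for $d=2$, as the following construction shows.

Let $V=\mathbb F_2^m$, with $\langle x,y\rangle=\sum_ix_iy_i\in\{0,1\}$. For $y\in V$ define $w_y\in\{0,2\}^{V\setminus0}$ by $w_y(x)=2\langle x,y\rangle$. The form is nondegenerate, so these are $2^m$ distinct points. All of them are vertices of their convex hull, since they are vertices of the cube $[0,2]^{V\setminus0}$. For $y\ne0$ exactly $2^{m-1}$ elements $x$ have $\langle x,y\rangle=1$, so each $w_y$ has at most $2^{m-1}$ nonzero coordinates.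

For a subspace $W\le V$ consider the average of the $w_y$ over $y\in W$. If $x\in W^\perp$, its entry at $x$ is $0$. If $x\notin W^\perp$, then $\langle x,y\rangle=1$ for exactly half of the $y\in W$, and the entry is $1$. So the average is an integer vector whose zero set is $W^\perp\setminus0$. Since $W=(W^\perp)^\perp$, different $W$ give different vectors.

For $m=2$, with coordinates indexed by $01,10,11$, the vertices are $(0,0,0)$, $(2,0,2)$, $(0,2,2)$, $(2,2,0)$. The five subspaces give $(0,0,0)$, $(1,0,1)$, $(0,1,1)$, $(1,1,0)$ and, for $W=V$, $(1,1,1)$.

There are many subspaces. For $k=\lfloor m/2\rfloor$ the row spaces of the matrices $[\,I_k\mid B\,]$, with $B$ an arbitrary $k\times(m-k)$ matrix, are distinct, so there are at least $2^{\lfloor m/2\rfloor\lceil m/2\rceil}\ge2^{(m^2-1)/4}$ of them.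

Take the product of $b$ copies of this polytope and pad with any number of zero coordinates. The result is a lattice polytope in $[0,2]^n$ with $s=2^{mb}$ vertices. They have at most $b\,2^{m-1}$ nonzero coordinates, so their entropy is at most $\delta=b\,2^{m-1}$. There are at least $2^{b(m^2-1)/4}$ lattice points. If $s^A2^{\kappa\delta}$ were a bound on the number of lattice points, then $mbA+\kappa b2^{m-1}\ge b(m^2-1)/4$, that is,
$$A+\kappa\,\frac{2^{m-1}}m\ge\frac{m-1/m}4\qquad\text{for all }m\ge1 .$$
For $\kappa\le0$ the left side is at most $A$ while the right side is unbounded. So $\kappa>0$ for every fixed $A$. This limits only arguments that use nothing but the Newton polytope. It is not a lower bound for factor-sparsity, and nothing is claimed here for larger entropy.
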